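# Norm attaining multilinear forms on $C(K)$: where the scalar field decides

## The guess "always dense, over both fields", and three small cases

Fix a scalar field $\mathbb K\in\{\mathbb R,\mathbb C\}$. For a nonempty compact Hausdorff space $K$, let $C(K)$ be the Banach space of continuous $\mathbb K$-valued functions on $K$ with the supremum norm. For a locally compact Hausdorff space $L$, let $C_0(L)$ be the space of continuous $\mathbb K$-valued functions vanishing at infinity, with the same norm. "Ball" always means closed unit ball.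

**Definition.** For a Banach space $X$ and $N\ge2$, $\mathcal L^N(X)$ is the space of bounded $N$-linear forms $A:X\times\dots\times X\to\mathbb K$ with $\|A\|=\sup\{|A(x_1,\dots,x_N)|:\|x_i\|\le1\}$. The form $A$ is *norm attaining* if $|A(x_1,\dots,x_N)|=\|A\|$ for some $x_i$ with $\|x_i\|=1$; the set of these forms is $NAL^N(X)$.

We ask: is $NAL^N(C(K))$ dense in $\mathcal L^N(C(K))$ for every compact $K$ and every $N\ge3$? Two facts, quoted in the source "Denseness of norm attaining mappings" and due to Alaminos, Choi, Kim and Payá, hold over both fields. For every locally compact Hausdorff $L$, $NAL^2(C_0(L))$ is dense in $\mathcal L^2(C_0(L))$. If $L$ is scattered (every nonempty subset has an isolated point, as in $\{0\}\cup\{1/n\}$ but not in $[0,1]$ or the Cantor set), then $NAL^N(C_0(L))$ is dense for all $N\ge2$. Given this, the natural first guess is that density always holds, and that the field plays no role. Let us test it.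

*Finite $K$.* The ball of $C(K)$ is compact, so every form attains its norm.

*One variable.* Let $\mathbb K=\mathbb R$ and let $\nu$ be a real regular Borel measure on $K$, that is, a functional on $C(K)$. Take a Hahn decomposition $K=P\cup Q$, choose compact $P'\subset P$, $Q'\subset Q$ with $|\nu|(K\setminus(P'\cup Q'))<\varepsilon$, and let $\nu'$ be the restriction of $\nu$ to $P'\cup Q'$. Urysohn's lemma gives $f:K\to[-1,1]$ equal to $1$ on $P'$ and to $-1$ on $Q'$. Then $\int f\,d\nu'=\|\nu'\|$ and $\|\nu-\nu'\|<\varepsilon$. On the way from $1$ to $-1$ the function $f$ may take small values, but this costs nothing, because $\nu'$ has no mass there.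

*A form on $C[0,1]$ that does not attain its norm.* Let $\nu$ be Lebesgue measure on $[0,\frac12]$ minus Lebesgue measure on $[\frac12,1]$, and $A(f,g,h)=\nu(f)g(0)h(0)$. Then $\|A\|=1$. If $|\nu(f)|=1$ with $|f|\le1$, then $f=c$ on $[0,\frac12)$ and $f=-c$ on $(\frac12,1]$ with $|c|=1$, against continuity. But deleting $(\frac12-\varepsilon,\frac12+\varepsilon)$ from $\nu$ changes $A$ by $2\varepsilon$ and gives a form which attains its norm.

The guess survives these tests, and yet it is only half right.

**Answer.** If $\mathbb K=\mathbb C$, then $NAL^N(C(K))$ is dense in $\mathcal L^N(C(K))$ for every nonempty compact Hausdorff $K$ and every $N\ge2$. If $\mathbb K=\mathbb R$, the statement is false: for $K=[0,1]$ and every $N\ge3$, $NAL^N(C(K))$ is not dense. In fact, for $\mathbb K=\mathbb R$ and $N\ge3$, density fails whenever $K$ contains a connected compact metrizable subset with more than one point; it holds for all $N\ge2$ when $K$ is totally disconnected.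

The positive half is Theorem A and the negative half is Theorem B. In the one-variable test we saw $f$ pass through small values unnoticed. The negative half constructs a trilinear form that notices such a passage wherever it occurs.

## Forms close to $1$ at the constants: absolute values fail

Let $U(K)=\{u\in C(K):|u|\equiv1\}$. For $K=[0,1]$ it is $\{1,-1\}$ over $\mathbb R$, while over $\mathbb C$ it contains all $e^{i\alpha}$ with $\alpha$ real and continuous. The plan for the positive half has two parts: a form that is nearly as large as its norm at a point of $U(K)^N$ is close to a form attaining its norm there; and for suitable $K$ and $\mathbb K$, $U(K)$ is rich enough to compute norms.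

**Theorem A.**

1. Let $\mathbb K$ be either field, $K$ any nonempty compact Hausdorff space, $N\ge2$. If $\|A\|=1$, $x\in U(K)^N$ and $|A(x_1,\dots,x_N)|=1-\delta$ with $0\le\delta\le1$, there is $B\in\mathcal L^N(C(K))$ with $\|B\|=1=|B(x_1,\dots,x_N)|$ and $\|A-B\|\le\sqrt{6\delta}$.
2. If $\mathbb K=\mathbb C$ and $K$ is arbitrary, or $\mathbb K=\mathbb R$ and $K$ is totally disconnected, then $NAL^N(C(K))$ is dense in $\mathcal L^N(C(K))$ for every $N\ge2$.

Think of part 1 with $x=(1,\dots,1)$. In one real variable it is easy: if $\|\nu\|=1$ and $\nu(1)=1-\delta$, the negative part $\nu^-$ has mass $\delta/2$, so $|\nu|$ has norm $1$, attained at $1$, and $\|\nu-|\nu|\|=\delta$. The sensible first attempt is to replace $A$ by its absolute value for $N\ge2$ too. It breaks down even on two points. Over $\mathbb R$ let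
$$A(f,g)=\tfrac12(f_1g_1+f_2g_1+f_1g_2-f_2g_2).$$
Then $|A(f,g)|\le\frac12(|f_1+f_2|+|f_1-f_2|)\|g\|=\max(|f_1|,|f_2|)\|g\|$, so $\|A\|=1=A(1,1)$ and $\delta=0$. But the form with the absolute values of the coefficients differs from $A$ by $f_2g_2$, which has norm $1$. Forms attaining their norm at constants are not positive measures.

A second attempt is to forget the multilinear structure. Put $e=1\otimes\dots\otimes1$ in the projective tensor product, regard $A$ as a functional $\varphi$ with $\|\varphi\|=1$, $\varphi(e)=1-\delta$, and ask for a nearby norm-one functional equal to $1$ at $e$. For a general unit vector $e$ in a Banach space no bound in terms of $\delta$ exists. In $\ell_1^2$ over $\mathbb R$ take $e=(1-t,t)$ with $0<t<1$. The only norm-one functional with value $1$ at $e$ is $(1,1)$; the functional $\varphi=(1,-1)$ has $\varphi(e)=1-2t$, as close to $1$ as we like, but its distance to $(1,1)$ is $2$. What goes wrong is visible in the norm: with $z=(0,-1)$ we have $\|e+pz\|=1-p$ for $p\le t$ but $1+p-2t$ for $p\ge t$, so the first-order expansion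 at $e$ breaks off arbitrarily early. We need an expansion of the norm at $e$ with a uniform second-order error. The idea is that our $e$ is the unit of a Banach algebra, and the exponential function supplies exactly this.

## The norm near the unit of the projective tensor algebra

**Recall.** The projective tensor product $\mathfrak A$ of $N$ copies of $C(K)$ is the completion of the algebraic tensor product in the norm
$$\|w\|=\inf\Big\{\sum_n\|f_1^n\|\cdots\|f_N^n\|:\ w=\sum_nf_1^n\otimes\cdots\otimes f_N^n\ \text{(finite sum)}\Big\}.$$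
The relation $\varphi(f_1\otimes\dots\otimes f_N)=A(f_1,\dots,f_N)$ identifies $\mathfrak A^*$ with $\mathcal L^N(C(K))$ isometrically: $|\varphi(w)|\le\|A\|\sum_n\prod_i\|f_i^n\|$ for every representation of $w$, and conversely $\|f_1\otimes\dots\otimes f_N\|\le\prod\|f_i\|$. The product $(\otimes f_i)(\otimes g_i)=\otimes f_ig_i$ makes $\mathfrak A$ a commutative algebra; multiplying representations of $w$ and $w'$ term by term gives $\|ww'\|\le\|w\|\|w'\|$. The unit is $e=1\otimes\dots\otimes1$, and $\|e\|=1$, because the form $\prod f_i(k_0)$ has norm $1$ and value $1$ at $e$.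

**Proof of Theorem A, part 1.**

**Step 1 (move the point to the constants).** This step reduces everything to $e$. Multiplication by $x_i\in U(K)$ is an isometry of $C(K)$ onto itself, so for $|c|=1$ the map $A\mapsto cA(x_1\,\cdot,\dots,x_N\,\cdot)$ is an isometry of $\mathcal L^N(C(K))$ onto itself. Choosing $c$ suitably, we may assume that all $x_i=1$ and that the value is $1-\delta\ge0$. Thus $\varphi\in\mathfrak A^*$, $\|\varphi\|=1$, $\varphi(e)=1-\delta$. Let
$$S=\{\psi\in\mathfrak A^*:\|\psi\|\le1,\ \psi(e)=1\}.$$
It is convex, weak* compact, and nonempty by Hahn–Banach. Each $\psi\in S$ is a form of norm $1$, attained at $(1,\dots,1)$. So it suffices to show $\varphi\in S+\eta\,\mathrm{ball}(\mathfrak A^*)$ with $\eta=\sqrt{6\delta}$. If $\delta=0$, then $\varphi\in S$. Let $\delta>0$.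

**Step 2 (separate).** Suppose that $\varphi$ is not in $S+\eta\,\mathrm{ball}(\mathfrak A^*)$, which is convex and weak* compact. By Hahn–Banach in the weak* topology there is $z\in\mathfrak A$, $\|z\|=1$, with
$$\operatorname{Re}\varphi(z)>\Lambda+\eta,\qquad\Lambda=\max_{\psi\in S}\operatorname{Re}\psi(z),\qquad|\Lambda|\le1.\tag{1}$$

**Step 3 (first-order behavior of the norm at $e$).** We show $\|e+sz\|\le1+s\Lambda+o(s)$ as $s\downarrow0$. Put $\pi(y)=\lim_{s\downarrow0}(\|e+sy\|-1)/s$. By convexity of the norm the quotient is nondecreasing in $s$, and it is at least $-\|y\|$, so the limit exists. Clearly $\pi$ is positively homogeneous, $\pi(y)\le\|y\|$, $\pi(e)=1$, $\pi(-e)=-1$. Since $\|e+s(y+y')\|\le\frac12\|e+2sy\|+\frac12\|e+2sy'\|$, it is subadditive. In particular $0=\pi(0)\le\pi(z)+\pi(-z)$, so the real-linear functional $tz\mapsto t\pi(z)$ on $\mathbb Rz$ is dominated by $\pi$. By Hahn–Banach it extends to a real-linear $\ell\le\pi$ on $\mathfrak A$ with $\ell(z)=\pi(z)$. From $\ell(e)\le1$ and $-\ell(e)=\ell(-e)\le-1$ we get $\ell(e)=1$;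 also $|\ell(y)|\le\|y\|$. Let $\psi=\ell$ if $\mathbb K=\mathbb R$, and $\psi(y)=\ell(y)-i\ell(iy)$ if $\mathbb K=\mathbb C$. Then $\psi$ is linear, $\operatorname{Re}\psi=\ell$, $\|\psi\|\le1$. As $\operatorname{Re}\psi(e)=1$ and $|\psi(e)|\le1$, $\psi(e)=1$. So $\psi\in S$ and $\pi(z)=\operatorname{Re}\psi(z)\le\Lambda$.

**Step 4 (make it uniform by exponentiating).** The $o(s)$ of Step 3 depends on $z$. Multiplication removes this dependence. Comparing binomial and exponential coefficients,
$$\Big\|\exp(pz)-\Big(e+\frac pnz\Big)^n\Big\|\le\sum_k\Big(\frac1{k!}-\binom nk\frac1{n^k}\Big)p^k=e^p-\Big(1+\frac pn\Big)^n\to0,$$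
with $\binom nk=0$ for $k>n$. Hence, for $p\ge0$,
$$\|\exp(pz)\|\le\lim_n\Big\|e+\frac pnz\Big\|^n\le\lim_n\Big(1+\frac pn\Lambda+o\big(\tfrac1n\big)\Big)^n=e^{p\Lambda}.\tag{2}$$

**Step 5 (contradiction).** Let $0<p\le1$. From the power series, $\|\exp(pz)-e-pz\|\le e^p-1-p$, and since $|\Lambda|\le1$ also $e^{p\Lambda}\le1+p\Lambda+(e^p-1-p)$. Moreover $e^p-1-p=\sum_{k\ge2}p^k/k!\le(e-2)p^2\le\frac34p^2$ (here $e$ is the number). With (2) and $\|\varphi\|=1$,
$$1-\delta+p\operatorname{Re}\varphi(z)=\operatorname{Re}\varphi(e+pz)\le\|e+pz\|\le e^{p\Lambda}+(e^p-1-p)\le1+p\Lambda+\tfrac32p^2.$$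
So $\operatorname{Re}\varphi(z)-\Lambda\le\delta/p+\frac32p$. Take $p=\sqrt{2\delta/3}\le1$: both terms equal $\sqrt{3\delta/2}$, and the sum is $\sqrt{6\delta}=\eta$. This contradicts (1). $\square$

## Averages of unimodular functions

**Proof of Theorem A, part 2.**

**Step 1 (the ball is the closed convex hull of $U(K)$).** This is where the field and the space enter.

*Complex case.* It suffices to treat $\|f\|\le s<1$ with $s>0$. For $|\lambda|=1$ put $u_\lambda=(\lambda+f)/(1+\lambda\bar f)$. Since $|\lambda+f|=|1+\bar\lambda f|=|1+\lambda\bar f|$ pointwise, $u_\lambda\in U(K)$. Expanding the geometric series,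
$$u_\lambda=\sum_{k\ge0}c_k\lambda^k,\qquad c_0=f,\qquad c_k=(-\bar f)^{k-1}+f(-\bar f)^k\ (k\ge1),$$
so $\|c_k\|\le2s^{k-1}$ for $k\ge1$. Averaging over the $n$-th roots of unity keeps only the indices divisible by $n$:
$$\Big\|\frac1n\sum_{\lambda^n=1}u_\lambda-f\Big\|=\Big\|\sum_{k\ge1}c_{nk}\Big\|\le\sum_{k\ge1}2s^{nk-1}\to0\qquad(n\to\infty).$$

*Real, totally disconnected case.* A totally disconnected compact Hausdorff space has a base of clopen sets. Given $f$ in the ball and $\varepsilon>0$, compactness yields a finite clopen partition $(K_i)$ into nonempty sets on each of which $f$ oscillates by less than $\varepsilon$; with $c_i$ a value of $f$ on $K_i$, $f$ is within $\varepsilon$ of $\sum c_i1_{K_i}$, and $|c_i|\le1$. This function is the expectation of $\sum\epsilon_i1_{K_i}$ with independent signs $\epsilon_i$ of mean $c_i$, so it is a convex combination of elements of $U(K)$.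

**Step 2 (norms are computed on $U(K)^N$).** With the other variables fixed, $|A|$ is a continuous convex function of each variable, so its supremum over the ball equals its supremum over $U(K)$. Replacing the variables one at a time, $\sup\{|A(x)|:x\in U(K)^N\}=\|A\|$.

**Step 3 (conclusion).** The form $0$ is norm attaining. If $A\ne0$, Step 2 gives points $x\in U(K)^N$ at which $A/\|A\|$ has modulus $1-\delta$ with $\delta$ as small as we like. Part 1 gives a form within $\sqrt{6\delta}$ that attains its norm at $x$; multiply by $\|A\|$. $\square$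

This settles $\mathbb K=\mathbb C$.

## A real function going from $1$ to $-1$ on a connected set

Try the same route for $\mathbb K=\mathbb R$, $K=[0,1]$. Part 1 of Theorem A still holds; Step 2 of part 2 is what dies. Take $H(f,g,h)=\frac12(f(0)-f(1))g(0)h(0)$. Then $\|H\|=1$, yet $H=0$ on $U(K)^3=\{\pm1\}^3$. If $B$ attains its norm at a point of $\{\pm1\}^3$, then $\|B\|=|B(1,1,1)|\le\|B-H\|$ and $\|B\|\ge1-\|B-H\|$, so $\|B-H\|\ge\frac12$. Forms attaining their norm at unimodular points are thus not dense.

This does not refute density, since $H$ itself attains its norm, at any $f$ with $f(0)=1$, $f(1)=-1$ and at $g=h=1$. But such a real $f$ has a zero, and near the zero there is room: if $\varphi$ lives where $|f|\le\frac12$ and $0\le\varphi\le1$, then $f\pm\frac12\varphi$ stays in the ball. Over $\mathbb C$ there need be no room: $f(t)=e^{i\pi t}$ goes from $1$ to $-1$ with $|f|\equiv1$.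

So we shall look at $24H+\tau$, where $\tau$ is a trilinear form of norm at most $4$ such that no form attaining its norm at $(f,g,h)$ is close to $24H+\tau$ if $f$ has room somewhere. We need to know what room at $f$ implies for a norm attaining form; which $\tau$ violates the implication robustly; and how to make $\tau$ do so on every open set. The next three sections do this over both fields, on a nonempty locally compact Hausdorff space $L$.

## Room at $f$ forces an $\ell_1$ bound

We shall cut $g$ and $h$ along Borel sets, so forms must accept Borel functions in the last two slots. Recall that $C_0(L)^*$ is the space of regular Borel $\mathbb K$-valued measures with the total variation norm.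

**Definition (extension).** For $D\in\mathcal L^3(C_0(L))$, $f\in C_0(L)$ and bounded Borel $g,h$, define $\tilde D(f,g,h)$ in two steps. For $f,h\in C_0(L)$, $D(f,\cdot,h)$ is a unique regular measure, depending bilinearly on $(f,h)$, of norm at most $\|D\|\|f\|\|h\|$; integrate $g$ against it. For fixed $f$ and Borel $g$ the result is a bounded linear functional of $h\in C_0(L)$, hence a regular measure; integrate a Borel $h$ against it.

Then $\tilde D$ is trilinear, extends $D$, depends linearly on $D$, and $|\tilde D(f,g,h)|\le\|D\|\|f\|\|g\|_\infty\|h\|_\infty$. For example, for $D(f,g,h)=f(0)\int gh\,d\lambda$ on $C[0,1]$ with Lebesgue measure $\lambda$, the first step integrates $g$ against $f(0)h\lambda$, the second $h$ against $f(0)g\lambda$, so $\tilde D$ is given by the same formula.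

Suppose now that $B(f,g,h)=\|B\|$ and $f$ can be moved by $\pm\frac12\varphi$ in the ball. Then $B(\varphi,g,h)=0$, for otherwise some sign would increase $B$. If we replace $g,h$ by other functions on a set $E$, then $B(\varphi,\cdot,\cdot)$ is controlled by the loss $\|B\|-\operatorname{Re}\tilde B(f,\cdot,\cdot)$. The point is that for disjoint sets $E_k$ the losses add up to a bounded total.

**Lemma 1.** Let $B\in\mathcal L^3(C_0(L))$ and $B(f,g,h)=\|B\|$ with $f,g,h$ in the ball. Let $(\varphi_x)_{x\in X}\subset C_0(L)$ be a finite family with $\|f+\frac12\sum_xq_x\varphi_x\|\le1$ for all scalars $|q_x|\le1$. Let $E_1,\dots,E_m$ be pairwise disjoint Borel sets and $r$ a real Borel function with $|r|\le1$. Then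
$$\sum_k\sum_x|\tilde B(\varphi_x,r1_{E_k},r1_{E_k})|\le6\|B\|.$$

*Proof.* Write $\beta_x=\tilde B(\varphi_x,\cdot,\cdot)$.

**Step 1 (loss controls $\beta_x$).** For Borel $g',h'$ of sup-norm at most $1$, $\operatorname{Re}\tilde B(f+\frac12\sum q_x\varphi_x,g',h')\le\|B\|$. Choosing $q_x$ with $q_x\beta_x(g',h')=|\beta_x(g',h')|$,
$$\tfrac12\sum_x|\beta_x(g',h')|\le\|B\|-\operatorname{Re}\tilde B(f,g',h').\tag{3}$$

**Step 2 (one set).** Fix $E=E_k$, $E^c=L\setminus E$, and put $g_\pm=g1_{E^c}\pm r1_E$, $h_\pm=h1_{E^c}\pm r1_E$, all of norm at most $1$. As $g_+-g_-=2r1_E$ and likewise for $h$, $\beta_x(r1_E,r1_E)=\frac14\sum_{a,b=\pm}ab\,\beta_x(g_a,h_b)$. As $g_++g_-=2g1_{E^c}$ and likewise for $h$, $\sum_{a,b}\tilde B(f,g_a,h_b)=4\tilde B(f,g1_{E^c},h1_{E^c})$. With (3),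
$$\sum_x|\beta_x(r1_E,r1_E)|\le\tfrac12\sum_{a,b}\big(\|B\|-\operatorname{Re}\tilde B(f,g_a,h_b)\big)=2\big(\|B\|-\operatorname{Re}\tilde B(f,g1_{E^c},h1_{E^c})\big).$$
Since $\|B\|=\tilde B(f,g,h)$, $g1_{E^c}=g-g1_E$ and $h1_{E^c}=h-h1_E$, the right side equals
$$2\operatorname{Re}\big[\tilde B(f,g1_E,h)+\tilde B(f,g,h1_E)-\tilde B(f,g1_E,h1_E)\big].\tag{4}$$

**Step 3 (sum over disjoint sets).** We sum (4) over $E=E_1,\dots,E_m$. By linearity the first two terms give $\tilde B(f,g1_{\bigcup E_k},h)$ and $\tilde B(f,g,h1_{\bigcup E_k})$, each of modulus at most $\|B\|$. For the third, with independent uniform signs $s_k$,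
$$\sum_k\tilde B(f,g1_{E_k},h1_{E_k})=\mathbb E\,\tilde B\Big(f,\sum_ks_kg1_{E_k},\sum_ks_kh1_{E_k}\Big),$$
of modulus at most $\|B\|$. The total is at most $2(1+1+1)\|B\|$. $\square$

## Finite arrays with small $\ell_1$ norm against arrays that are merely bounded

Let $(\varphi_x)$ be as in Lemma 1 with, in addition, $0\le\varphi_x\le1$ and disjoint sets $\{\varphi_x\ne0\}$. Every $D\in\mathcal L^3(C_0(L))$ gives an array $d(x,k)=\tilde D(\varphi_x,r1_{E_k},r1_{E_k})$. For a norm attaining $B$ with room its $\ell_1$ norm is at most $6\|B\|$. For arbitrary $D$ we only know that it is bounded as a bilinear form: for signs $\xi(x),\eta(k)$,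
$$\sum_{x,k}\xi(x)\eta(k)d(x,k)=\mathbb E\,\tilde D\Big(\sum_x\xi(x)\varphi_x,\sum_ks_k\eta(k)r1_{E_k},\sum_ks_kr1_{E_k}\Big)\le\|D\|\tag{5}$$
in modulus, with independent uniform signs $s_k$. To separate the two kinds of arrays, use a test array $R=\frac1M\sum_i\xi_i\otimes\eta_i$ that is an average of products of signs, yet uniformly small: $|R|\le\rho$. Against $R$, a norm attaining form with room gives at most $6\rho\|B\|$. We want $\tau$ to give at least $\frac14$, at infinitely many scales $j$, so $\tau$ will be a sum over $j$ of finite pieces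
$$\sigma_j\big(f\text{ at finitely many points},\,(a_k(u)a_k(v))_k\big),$$
where the $a_k$ are Fourier-type coefficients at scale $j$. If a piece is only bounded by $\|f\|\|c\|_\infty$, with $c_k=a_k(u)a_k(v)$, this upper bound does not sum over $j$. The average $\frac1m\sum_k|c_k|$ is better: by Bessel's inequality for $u$ and for $v$ it will be summable. The product of two square-summable sequences is summable, and this is what the two slots $g,h$ are for.

The first thing to ask for is therefore $|\sigma(f,c)|\le2\|f\|\frac1m\sum|c_k|$. This is too much. Taking $c=\mathbf 1_k$ (the unit vector) and $f$ with $|f|=1$ and $f(x)\sigma(\mathbf 1_x,\mathbf 1_k)=|\sigma(\mathbf 1_x,\mathbf 1_k)|$ wherever the right side is not $0$, we get $\sum_x|\sigma(\mathbf 1_x,\mathbf 1_k)|\le2/m$, so the $\ell_1$ norm of the array is at most $2$ and its pairing with $R$ is at most $2\rho$. For $\rho<\frac18$ it cannot reach $\frac14$. The way out is to allow an extra term $\delta\|c\|_\infty$ with $\delta>0$ small and summable over the scales.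

**Lemma 2.** For all $\delta,\rho\in(0,1)$ there are a finite nonempty set $X$, a power of two $m$, an integer $M\ge1$, a bilinear form $\sigma:\ell_\infty(X)\times\ell_\infty^m\to\mathbb K$, and $\xi_i:X\to\{\pm1\}$, $\eta_i:\{1,\dots,m\}\to\{\pm1\}$ $(i\le M)$ with

* (a) $|\sigma(f,c)|\le2\|f\|_\infty\big(\frac1m\sum_k|c_k|+\delta\|c\|_\infty\big)$;
* (b) $\big|\frac1M\sum_i\xi_i(x)\eta_i(k)\big|\le\rho$ for all $x,k$;
* (c) $\frac1M\sum_i\sigma(\xi_i,\eta_i)$ is real and $\ge\frac14$.

We write $\sigma(f,c)=\frac1m\sum_kc_k\,p_f(y_k)$, where $p_f$ is a function on the cube depending linearly on $f$, and the $y_k$ are sample points. By the computation above, we cannot have $|p_f(y_k)|\le2\|f\|$ for all $k$; but it is enough that for each $f$ the excess of $|p_f|$ over $\|f\|$ is small on average over $k$. We take $p_f$ to be the low-degree part of a smoothed $f$: low degree means few parameters, so polynomially many random samples represent the excess; and it means control in $L^2$, so that removing from the domain the exponentially rare points that violate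 (b) hardly matters.

**Recall.** On $Q=\{\pm1\}^M$ with uniform probability $P$ and expectation $\mathbb E$, the Walsh functions $\chi_A(x)=\prod_{i\in A}x_i$, $A\subset\{1,\dots,M\}$, form an orthonormal basis of $L^2$; write $\hat F(A)$ for the coefficients of $F$ and $\chi_i=\chi_{\{i\}}$. The noise operator is $T\chi_A=2^{-|A|}\chi_A$. For $M=1$ it maps $a+b\chi_1$ to $a+\frac b2\chi_1$. Since $\prod_i(1+\frac12x_iy_i)=\sum_A2^{-|A|}\chi_A(x)\chi_A(y)$, we have $TF(y)=\mathbb E_xF(x)\prod_i(1+\frac12x_iy_i)$ with a nonnegative kernel of mean one, so $\|TF\|_\infty\le\|F\|_\infty$. Hoeffding's inequality: for i.i.d. $Z_1,\dots,Z_m$ with values in an interval of length $b$, $\frac1m\sum Z_k\ge\mathbb EZ_1+t$ has probability at most $\exp(-2mt^2/b^2)$; in particular, for uniform $x\in Q$ and $y\in Q$, $P(|\sum_ix_iy_i|>t)\le2e^{-t^2/(2M)}$.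

*Proof of Lemma 2.*

**Step 1 (the low-degree operator has small average excess).** Fix $d\ge1$, depending only on $\delta$, with $2^{-d-1}\le\delta/4$. Let $T_dF=\sum_{|A|\le d}2^{-|A|}\hat F(A)\chi_A$, let $\mathcal P_d$ be the real span of $\{\chi_A:|A|\le d\}$, and let $\Delta=\dim\mathcal P_d\le(M+1)^d$. By Cauchy–Schwarz on the coefficients, $\|p\|_\infty\le\sqrt\Delta\,\|p\|_2$ for $p\in\mathcal P_d$, and similarly for complex $p$. Let $\psi(t)=(|t|-1)^+$, which is $1$-Lipschitz. If $F$ is real with $|F|\le1$ and $p=T_dF$, then $\|p\|_2\le1$, and $\psi(TF)=0$, so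
$$\mathbb E\psi(p)\le\mathbb E|p-TF|\le\|p-TF\|_2\le2^{-d-1}\le\delta/4.\tag{6}$$

**Step 2 (finitely many samples see the same excess).** Let $m$ be the least power of two exceeding $8\Delta^2\delta^{-2}\ln(1+8\sqrt\Delta/\delta)$. This number is larger than $1$, so $m$ is at most twice it; for fixed $d,\delta$, $m$ is bounded by a polynomial in $M$. Let $\theta=\delta/(4\sqrt\Delta)$ and let $\mathcal N$ be a maximal $\theta$-separated subset, in the $L^2$ norm, of $\{p\in\mathcal P_d:\|p\|_2\le1\}$. It is a $\theta$-net of this ball, and by volume comparison it has at most $(1+2/\theta)^\Delta=(1+8\sqrt\Delta/\delta)^\Delta$ elements. For $p'\in\mathcal N$, $0\le\psi(p')\le\sqrt\Delta$. So for i.i.d. uniform $y_1,\dots,y_m\in Q$, Hoeffding with $t=\delta/4$ and $b=\sqrt\Delta$ says that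
$$\tfrac1m\sum_k\psi(p'(y_k))\ge\mathbb E\psi(p')+\tfrac\delta4$$
has probability at most $e^{-m\delta^2/(8\Delta)}$. By the choice of $m$, $(1+8\sqrt\Delta/\delta)^\Delta e^{-m\delta^2/(8\Delta)}<1$. Hence we can fix $y_1,\dots,y_m$ for which this fails for every $p'\in\mathcal N$.

For $p\in\mathcal P_d$ with $\|p\|_2\le1$ choose $p'\in\mathcal N$ with $\|p-p'\|_2\le\theta$. Then $\|p-p'\|_\infty\le\sqrt\Delta\,\theta=\delta/4$, and using that $\psi$ is $1$-Lipschitz twice,
$$\tfrac1m\sum_k\psi(p(y_k))\le\tfrac\delta4+\tfrac1m\sum_k\psi(p'(y_k))\le\tfrac\delta2+\mathbb E\psi(p')\le\tfrac{3\delta}4+\mathbb E\psi(p).$$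
With (6): for all real $F$ on $Q$ with $|F|\le1$,
$$\tfrac1m\sum_k\psi(T_dF(y_k))\le\delta.\tag{7}$$

**Step 3 (the data, and (a), (b)).** Let
$$X=\Big\{x\in Q:\Big|\sum_ix_iy_{k,i}\Big|\le\rho M\ \text{for all }k\Big\},\quad\xi_i(x)=x_i,\quad\eta_i(k)=y_{k,i},\quad\sigma(f,c)=\frac1m\sum_kc_k\,(T_d\tilde f)(y_k),$$
where $\tilde f=f$ on $X$ and $\tilde f=0$ on $Q\setminus X$. Then (b) holds by definition. If $f$ is real, $\|f\|_\infty\le1$ and $p=T_d\tilde f$, then $|p|\le1+\psi(p)$, and (7) gives $|\sigma(f,c)|\le\frac1m\sum|c_k|+\delta\|c\|_\infty$. For complex $f$, splitting into real and imaginary parts costs a factor $2$. This is (a).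

**Step 4 (removing bad points does not spoil (c)).** By Hoeffding and the union bound, $P(Q\setminus X)\le2me^{-\rho^2M/2}$. Since $d\ge1$, $T_d\chi_i=\frac12\chi_i$. As $\tilde\xi_i=\chi_i-\chi_i1_{Q\setminus X}$, we get $T_d\tilde\xi_i=\frac12\chi_i-e_i$ with $e_i=T_d(\chi_i1_{Q\setminus X})$ and
$$\|e_i\|_\infty\le\sqrt\Delta\,\|e_i\|_2\le\sqrt\Delta\,P(Q\setminus X)^{1/2}\le\sqrt{2m\Delta}\,e^{-\rho^2M/4}.$$
So $\sigma(\xi_i,\eta_i)=\frac1m\sum_ky_{k,i}\big(\frac12y_{k,i}-e_i(y_k)\big)$ is real and at least $\frac12-\sqrt{2m\Delta}\,e^{-\rho^2M/4}$. As $m$ and $\Delta$ are polynomially bounded in $M$, for $M$ large this is at least $\frac14$ and $P(Q\setminus X)<1$, so $X\ne\emptyset$. $\square$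

Without truncation, $T\tilde f$ satisfies the bound $|T\tilde f|\le\|f\|$ at every point for real $f$, so it would be in the case $\delta=0$, which we have just seen to be impossible for small $\rho$. The truncation is essential.

## A trilinear form that carries all scales

For $j\ge1$ apply Lemma 2 with $\delta=2^{-j}$ and $\rho=\rho_j=1/(j+1)$. This gives $X_j$, $m_j=2^{s_j}$, $M_j$, $\sigma_j$, $\xi_i^j$, $\eta_i^j$. Put
$$R_j(x,k)=\frac1{M_j}\sum_i\xi_i^j(x)\eta_i^j(k),\qquad|R_j|\le\rho_j.$$
Suppose that $L$ contains a homeomorphic copy $\Omega$ of $\{\pm1\}^{\mathbb N}$ (a Cantor set). We build $\tau$ in steps.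

**Step 1 (an orthonormal system with localized oscillation).** Let $\mu$ be the image on $L$ of Haar (fair coin) probability; it is a regular Borel probability carried by $\Omega$. Let $E_1^j,\dots,E_{m_j}^j$ be the partition of $\Omega$ according to the first $s_j$ coordinates; these sets are compact and $\mu(E_k^j)=1/m_j$. Choose inductively $n_j>\max(s_1,\dots,s_j,n_1,\dots,n_{j-1})$ and let $r_j$ be the $n_j$-th coordinate function on $\Omega$, extended by $0$ to $L$, a Borel function. The functions $m_j^{1/2}1_{E_k^j}r_j$ ($j\ge1$, $k\le m_j$) are orthonormal in $L^2(\mu)$. The norms are $1$; for equal $j$ and different $k$ the supports are disjoint; for $i<j$ the functions $1_{E_l^i},r_i,1_{E_k^j}$ depend only on coordinates with index smaller than $n_j$, so integrating first over the $n_j$-th coordinate gives $0$.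

**Step 2 (coefficients and Bessel).** For bounded Borel $u$ put
$$a_k^j(u)=m_j\int_{E_k^j}u\,r_j\,d\mu,\qquad\pi_j(u)=\Big(\frac1{m_j}\sum_k|a_k^j(u)|^2\Big)^{1/2}.$$
Then $|a_k^j(u)|\le\|u\|_\infty$. The inner product of $u$ with $m_j^{1/2}1_{E_k^j}r_j$ is $m_j^{-1/2}a_k^j(u)$, so Bessel's inequality reads $\sum_j\pi_j(u)^2\le\|u\|_\infty^2$.

**Step 3 (definition and norm of $\tau$).** Let points $t_{j,x}\in L$ ($x\in X_j$) be given, distinct for each fixed $j$. With $f|_j=(f(t_{j,x}))_{x\in X_j}$ let
$$\tau(f,u,v)=\sum_j\sigma_j\big(f|_j,(a_k^j(u)a_k^j(v))_k\big).\tag{8}$$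
By (a) and Cauchy–Schwarz the $j$-th term has modulus at most
$$2\|f\|\big(\pi_j(u)\pi_j(v)+2^{-j}\|u\|_\infty\|v\|_\infty\big).\tag{9}$$
So (8) converges absolutely for $f\in C_0(L)$ and bounded Borel $u,v$; it is trilinear, and $\|\tau\|\le2(1+1)=4$.

**Step 4 ($\tilde\tau$ is given by (8)).** We need this to compute with $1_{E_k^j}r_j$. Let $f,v\in C_0(L)$. Each term of (8) is, as a function of $u$, integration against a bounded Borel function times $\mu$, which is a regular measure. By (9), Cauchy–Schwarz in $j$ and Bessel for $u$,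
$$\Big|\sum_{j>J}\cdots\Big|\le2\|f\|\|u\|_\infty\Big(\Big(\sum_{j>J}\pi_j(v)^2\Big)^{1/2}+2^{-J}\|v\|_\infty\Big)\to0,$$
uniformly over Borel $u$ with $\|u\|_\infty\le1$. So the partial sums of measures are Cauchy in total variation and converge to a regular measure, which represents $\tau(f,\cdot,v)$. Hence the first extension step gives (8) for Borel $u$. For fixed Borel $u$, the same argument with $u$ and $v$ interchanged shows that the second step gives (8) for Borel $v$.

## A norm attaining form with room at scale $j$ stays away from $\tau$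

**Lemma 3.** Let $A=H+\tau$ with $H\in\mathcal L^3(C_0(L))$, let $B\in\mathcal L^3(C_0(L))$, and let $B(f,g,h)=\|B\|$ with $f,g,h$ in the ball. Assume that for infinitely many $j$ there are $\varphi_x\in C_0(L)$ ($x\in X_j$), $0\le\varphi_x\le1$, with pairwise disjoint sets $\{\varphi_x\ne0\}$, $\varphi_x(t_{j,x})=1$, $H(\varphi_x,\cdot,\cdot)=0$, and $|f|\le\frac12$ on $\{\varphi_x\ne0\}$. Then $\|A-B\|\ge\frac14$.

*Proof.* For such $j$ and $D\in\mathcal L^3(C_0(L))$ put
$$Z(D)=\sum_{x,k}R_j(x,k)\,\tilde D(\varphi_x,r_j1_{E_k^j},r_j1_{E_k^j}).$$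
It is linear in $D$.

**Step 1 ($|Z(D)|\le\|D\|$ for every $D$).** This is (5), averaged over $i$: with independent uniform signs $s_k$,
$$Z(D)=\frac1{M_j}\sum_i\mathbb E\,\tilde D\Big(\sum_x\xi_i^j(x)\varphi_x,\ \sum_ks_k\eta_i^j(k)r_j1_{E_k^j},\ \sum_ks_kr_j1_{E_k^j}\Big),$$
because $\mathbb E s_ks_l=0$ for $k\ne l$. All arguments have norm at most $1$, by disjointness of the sets $\{\varphi_x\ne0\}$ and of the $E_k^j$.

**Step 2 ($Z(B)$ is small).** The hypothesis of Lemma 1 holds: at each point at most one $\varphi_x$ is nonzero, and where it is, $|f|\le\frac12$ and $|\frac12q_x\varphi_x|\le\frac12$. Since $|R_j|\le\rho_j$, Lemma 1 gives $|Z(B)|\le6\rho_j\|B\|$.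

**Step 3 ($Z(A)$ is large).** First, $\tilde H(\varphi_x,\cdot,\cdot)=0$, since $H(\varphi_x,\cdot,\cdot)=0$. By orthonormality $a_l^i(r_j1_{E_k^j})=0$ for $i\ne j$, while $a_l^j(r_j1_{E_k^j})$ is $1$ if $l=k$ and $0$ otherwise. Also $\varphi_x(t_{j,x'})$ is $1$ if $x'=x$ and $0$ otherwise, because $t_{j,x'}\in\{\varphi_{x'}\ne0\}$. So by (8) only the $j$-th term survives: $\tilde\tau(\varphi_x,r_j1_{E_k^j},r_j1_{E_k^j})=\sigma_j(\mathbf 1_x,\mathbf 1_k)$. By bilinearity and (c),
$$Z(A)=\sum_{x,k}R_j(x,k)\sigma_j(\mathbf 1_x,\mathbf 1_k)=\frac1{M_j}\sum_i\sigma_j(\xi_i^j,\eta_i^j)\ge\tfrac14.$$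

**Step 4 (compare).** Hence $\frac14\le|Z(B)|+|Z(A-B)|\le6\rho_j\|B\|+\|A-B\|$ for infinitely many $j$. Let $j\to\infty$. $\square$

**Lemma 4.** If $A\in\mathcal L^3(C_0(L))$ has distance $\ge\frac14$ from $NAL^3(C_0(L))$, fix $p_0\in L$ and let $A_N(f,g,h,x_4,\dots,x_N)=A(f,g,h)\prod_{i=4}^Nx_i(p_0)$. Then $A_N$ has distance $\ge\frac1{32}$ from $NAL^N(C_0(L))$, for every $N\ge3$.

*Proof.* This transfers a counterexample from $N=3$ to all $N\ge3$. By Urysohn's lemma $\|A_N\|=\|A\|$, and $\|A\|\ge\frac14$ since $0$ is norm attaining. Suppose $\|A_N-B\|=\varepsilon<\frac1{32}$ and $|B(f,g,h,x_4,\dots,x_N)|=\|B\|$ with unit vectors. Let $c=\prod_{i=4}^Nx_i(p_0)$ (an empty product is $1$), so $|c|\le1$. Then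
$$\|A\|-\varepsilon\le\|B\|\le|c||A(f,g,h)|+\varepsilon\le|c|\|A\|+\varepsilon,$$
so $|c|\ge1-2\varepsilon/\|A\|\ge1-8\varepsilon>\frac34$. The form $B'=c^{-1}B(\cdot,\cdot,\cdot,x_4,\dots,x_N)$ has norm at most $|c|^{-1}\|B\|$, and this value is attained at $(f,g,h)$; so $B'\in NAL^3(C_0(L))$. Since $A=c^{-1}A_N(\cdot,\cdot,\cdot,x_4,\dots,x_N)$, we get $\|A-B'\|\le\varepsilon/|c|<\frac14$, a contradiction. $\square$

## Real scalars and a connected metrizable subset: density fails

**Theorem B.** Let $\mathbb K=\mathbb R$ and let $K$ be a compact Hausdorff space containing a connected compact metrizable subset $C$ with more than one point (e.g. $K=[0,1]$, or any compact metrizable $K$ that is not totally disconnected). Then for every $N\ge3$, $NAL^N(C(K))$ is not dense in $\mathcal L^N(C(K))$.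

*Proof.* By Lemma 4 it suffices to find $A\in\mathcal L^3(C(K))$ at distance $\ge\frac14$ from $NAL^3(C(K))$.

**Step 1 (place the points in every open set, infinitely often).** Being connected with more than one point, $C$ has no isolated point. It is a nonempty perfect compact metrizable space, so it contains a Cantor set $\Omega$. Fix $p\ne q$ in $C$ and a countable base $(W_r)_r$ of nonempty open subsets of $C$; each $W_r$ is infinite. Let $j\mapsto r(j)$ take every value infinitely often, and for each $j$ choose distinct points $t_{j,x}\in W_{r(j)}\setminus\{p,q\}$ ($x\in X_j$). Form $\tau$ with $L=K$, and let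
$$A=24H+\tau,\qquad H(f,g,h)=\tfrac12(f(p)-f(q))\,g(p)\,h(p).$$

**Step 2 (the norm of $A$ is at least $24$).** Take $f\in C(K)$ with $\|f\|=1$, $f(p)=1$, $f(q)=-1$. Since $n_j>s_j$, $a_k^j(1)=m_j\int_{E_k^j}r_j\,d\mu=0$, so $\tau(f,1,1)=0$ and $A(f,1,1)=24$.

**Step 3 ($H$ forces $f$ to change sign).** Suppose that $B$ is norm attaining and $\|A-B\|<\frac14$. Changing the sign of one vector, $B(f,g,h)=\|B\|$ with unit vectors $f,g,h$. Then
$$24-\tfrac12\le\|B\|-\tfrac14\le|A(f,g,h)|\le12|f(p)-f(q)|+4,$$
so $|f(p)-f(q)|\ge\frac{19.5}{12}>\frac32$. As $|f|\le1$, $f(p)$ and $f(q)$ have strictly opposite signs. Since $C$ is connected and $f$ is real, $f$ vanishes somewhere on $C$. Hence $\{t\in C:|f(t)|<\frac12\}$ is a nonempty open subset of $C$ and contains some $W_r$.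

**Step 4 ($\tau$ notices).** Let $j$ be one of the infinitely many indices with $r(j)=r$. The finitely many distinct points $t_{j,x}$ lie in the open set $G=\{s\in K:|f(s)|<\frac12\}\setminus\{p,q\}$ of $K$. Choose disjoint open neighborhoods of them inside $G$. Urysohn's lemma gives $\varphi_x\in C(K)$, $0\le\varphi_x\le1$, $\varphi_x(t_{j,x})=1$, vanishing off the respective neighborhood. Since $\varphi_x(p)=\varphi_x(q)=0$, $H(\varphi_x,\cdot,\cdot)=0$. So the hypotheses of Lemma 3 hold, with $24H$ in place of $H$, and $\|A-B\|\ge\frac14$, a contradiction. $\square$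

The field was used in exactly one sentence, "$f$ vanishes somewhere on $C$". Together, Theorems A and B prove the Answer.

## Non-compact spaces and the second countable classification

On a non-compact space every $f\in C_0(L)$ has room near infinity, so no intermediate value argument is needed and both fields behave alike.

**Theorem C.** Let $L$ be locally compact Hausdorff, containing a Cantor set $\Omega$ and a sequence $(t_n)$ of distinct points that eventually leaves every compact set (e.g. $L=\mathbb R$). Then for $\mathbb K=\mathbb R$ or $\mathbb C$ and every $N\ge3$, $NAL^N(C_0(L))$ is not dense in $\mathcal L^N(C_0(L))$.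

*Proof.* Let the $t_{j,x}$ run through consecutive disjoint blocks of $(t_n)$ of lengths $|X_j|$, and let $A=\tau$, $H=0$. If $B$ attains its norm, then after multiplying a vector by a scalar of modulus one, $B(f,g,h)=\|B\|$ with unit vectors. As $\{|f|\ge\frac12\}$ is compact, $|f(t_{j,x})|<\frac12$ for all $x\in X_j$ once $j$ is large. Urysohn's lemma gives $\varphi_x\in C_0(L)$, $0\le\varphi_x\le1$, $\varphi_x(t_{j,x})=1$, with pairwise disjoint $\{\varphi_x\ne0\}$ inside the open set $\{|f|<\frac12\}$. Lemma 3 gives $\|A-B\|\ge\frac14$. Apply Lemma 4. $\square$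

**Theorem D.** Let $L$ be a nonempty second countable locally compact Hausdorff space and $N\ge3$.

* $\mathbb K=\mathbb C$: $NAL^N(C_0(L))$ is dense iff $L$ is compact or scattered.
* $\mathbb K=\mathbb R$: $NAL^N(C_0(L))$ is dense iff $L$ is scattered, or $L$ is compact and totally disconnected.

*Proof.*

**Step 1 (sufficiency).** The scattered case is the quoted theorem of Alaminos, Choi, Kim and Payá; the compact cases are Theorem A.

**Step 2 (neither scattered nor compact, either field).** The space $L$ is Polish and $\sigma$-compact. Not being scattered, it has a nonempty subset without isolated points, whose closure is a nonempty perfect Polish space and so contains a Cantor set. There is an exhaustion of $L$ by compact sets $K_n\subset\operatorname{int}K_{n+1}$, none equal to $L$. Points chosen in $L\setminus K_n$ eventually leave every compact set, so each value occurs only finitely often and a subsequence consists of distinct points. Theorem C applies.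

**Step 3 (real scalars, $L$ compact but not totally disconnected).** A component with more than one point is a connected compact metrizable set, and Theorem B applies.

These cases cover every $L$ not listed. (A compact scattered space is totally disconnected, because a connected set with more than one point has no isolated point, so the space in Step 3 is automatically not scattered.) $\square$

## The order $\sqrt\delta$ in Theorem A, part 1, over $\mathbb C$

The bound $\sqrt{6\delta}$ has the right order. Let $\mathbb K=\mathbb C$, let $K$ have two distinct points $k_1,k_2$, let $0<\theta<\pi/2$, $\delta=1-\cos\theta$, and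
$$A(f_1,\dots,f_N)=\tfrac12\big(e^{i\theta}f_1(k_1)+e^{-i\theta}f_1(k_2)\big)\prod_{l\ge2}f_l(k_1).$$
Then $\|A\|=1$: take $f_1=e^{i\alpha}$ with $\alpha$ real and continuous, $\alpha(k_1)=-\theta$, $\alpha(k_2)=\theta$, and the other $f_l=1$. Also $A(1,\dots,1)=\cos\theta=1-\delta$.

Let $B$ satisfy $|B(1,\dots,1)|=\|B\|$, and write $B(1,\dots,1)=e^{it}\|B\|$. The functional $\nu=e^{-it}B(\cdot,1,\dots,1)$ satisfies $\nu(1)=\|B\|\ge\|\nu\|$, so it is a positive measure, and its values at points are real. The measure $e^{-it}A(\cdot,1,\dots,1)$ has mass $\frac12e^{i(\theta-t)}$ at $k_1$ and $\frac12e^{-i(\theta+t)}$ at $k_2$. Comparing imaginary parts at the two points, and using $|a-b|+|a+b|=2\max(|a|,|b|)$ for real $a,b$,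
$$\|A-B\|\ge\tfrac12\big(|\sin(\theta-t)|+|\sin(\theta+t)|\big)=\max\big(|\sin\theta\cos t|,|\cos\theta\sin t|\big)\ge\sin\theta\cos\theta.$$
For the last step: if $|\cos t|\ge\cos\theta$, use the first term of the maximum; otherwise $|\sin t|>\sin\theta$, and use the second. As $\sin\theta\cos\theta=(1-\delta)\sqrt{2\delta-\delta^2}$, the bound $\sqrt{6\delta}$ is optimal up to the numerical factor: as $\delta\to0$, the best constant in front of $\sqrt\delta$ lies between $\sqrt2$ and $\sqrt6$. $\square$
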